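# Replacing several polynomials by one over a finite ring: lattices as zero sets

## 1. Polynomial maps on $\mathbb Z^N$, and the lattice $4\mathbb Z^2$

Everything below turns on one kind of object: a map from $\mathbb Z^N$ to a finite abelian group, given by binomial coefficients, whose zero set is prescribed to be a lattice.

**Definition.** Let $A$ be an abelian group. A map $\Phi:\mathbb Z^N\to A$ has *degree at most $D$* if it can be written
$$\Phi(X)=\sum_{|\mathbf m|\le D}c_{\mathbf m}\prod_{a=1}^N\binom{X_a}{m_a},\qquad c_{\mathbf m}\in A,\quad |\mathbf m|=m_1+\dots+m_N .$$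
Here $\binom Xm=X(X-1)\cdots(X-m+1)/m!$, an integer for every $X\in\mathbb Z$.

For example, $X\mapsto\binom X2$ is a map $\mathbb Z\to\mathbb Z_4$ of degree at most $2$. Its values at $X=0,1,\dots,8$ are $0,0,1,3,2,2,3,1,0$. It is not a polynomial in $X$ with coefficients in $\mathbb Z_4$: such a polynomial depends only on $X$ modulo $4$, while $\binom 02=0$ and $\binom42=2$ in $\mathbb Z_4$. So the binomial maps form a richer class than polynomials over $\mathbb Z_4$.

Write $E^h$ for the shift, $(E^h\Phi)(X)=\Phi(X+h)$, and $\Delta_h=E^h-1$. Three facts will be used constantly.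

First, shifts preserve "degree at most $D$". This is Vandermonde's identity $\binom{X+h}{m}=\sum_i\binom{h}{m-i}\binom Xi$, valid for all integers $X,h$, applied coordinate by coordinate.

Second, each $\Delta_h$ lowers the degree by at least one, so any $D+1$ differences annihilate a map of degree at most $D$. For a unit vector $e_a$ this is $\binom{X+1}{m}-\binom Xm=\binom X{m-1}$. Also $\Delta_{-e_a}=-E^{-e_a}\Delta_{e_a}$. For general $h$, walk from $0$ to $h$ by steps $\pm e_a$; telescoping writes $\Delta_h$ as a sum of shifts of operators $\pm\Delta_{e_a}$, and shifts do no harm.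

Third, since $E^{t}=1+\Delta_t$, we have $E^{mt}-1=\sum_{\nu\ge1}\binom m\nu\Delta_t^\nu$ for every integer $m\ge0$.

In particular, if $\Phi$ has degree at most $2$ and $\Phi(0)=0$, put
$$b(x,y)=\Phi(x+y)-\Phi(x)-\Phi(y)=(\Delta_x\Delta_y\Phi)(0).$$
Since $\Delta_{x+x'}=\Delta_x+\Delta_{x'}+\Delta_x\Delta_{x'}$ and three differences annihilate $\Phi$, the map $b$ is symmetric and bilinear.

**Observation.** No map $\Phi:\mathbb Z^2\to\mathbb Z_4$ of degree at most $2$ satisfies $\Phi^{-1}(0)=4\mathbb Z^2$.

*Proof.* Suppose $\Phi$ does. Then $\Phi(0)=0$ and $b$ is bilinear. For $t,t'\in\mathbb Z^2$ we get $\Phi(2t+2t')-\Phi(2t)-\Phi(2t')=b(2t,2t')=4b(t,t')=0$. So $t\mapsto\Phi(2t)$ is a homomorphism $\mathbb Z^2\to\mathbb Z_4$. Its kernel is $\{t:2t\in4\mathbb Z^2\}=2\mathbb Z^2$, so its image is isomorphic to $\mathbb Z_2^2$. But $\mathbb Z_4$ has no subgroup isomorphic to $\mathbb Z_2^2$. $\blacksquare$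

The rest of the lecture says what this is for, and pushes it as far as it goes.

## 2. The Intersection Conjecture on the boolean cube

Let $R$ be a finite commutative ring with identity. We view polynomials in $x_1,\dots,x_n$ over $R$ as functions on $\{0,1\}^n$, where $0,1$ are the zero and identity of $R$. "Degree $d$" means total degree at most $d$. Given $f_1,\dots,f_k$ of degree $d$, we want a single polynomial $F$ whose zero set in $\{0,1\}^n$ is the intersection of the zero sets of the $f_i$: for every $x\in\{0,1\}^n$, $F(x)=0$ if and only if $f_i(x)=0$ for all $i$. We abbreviate this to "$F=0$ iff all $f_i=0$". How large must the degree of $F$ be?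

**Intersection Conjecture (Strong Form).** If $\{f_i\}$ is a set of $k$ polynomials of degree $d$ over a finite ring $R$, then there is a polynomial $F$ of degree $kd$ such that $F=0$ iff $f_i=0$ for all $i$.

This is from "Some Problems Involving" (https://web.cs.umass.edu/publication/docs/1990/UM-CS-1990-059.pdf), which quotes that the statement is true when $R$ is a field, and that it also holds when $k$ is a power of two and $R$ is a direct product of finite fields, for instance $R=\mathbb Z_m$ with $m$ square-free. We shall see that the conjecture is false.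

Since $x_i^2=x_i$ on the cube, every polynomial may be replaced by a multilinear one without raising its degree. The multilinear form is determined by the function: by Möbius inversion the coefficient of $\prod_{i\in S}x_i$ in $f$ is $\sum_{T\subseteq S}(-1)^{|S\setminus T|}f(1_T)$, where $1_T$ is the indicator vector of $T$.

**Fields, by hand.** For $k=1$ take $F=f_1$. For $R=\mathbb Z_2$ and $k=2$ take $F=f_1^2+f_1f_2+f_2^2$, which is $1$ as soon as one $f_i$ is $1$. For $R=\mathbb Z_3$ and $k=2$ take $F=f_1^2+f_2^2$, since a sum of two squares mod $3$ vanishes only at $(0,0)$. These are norm forms. In general, let $\omega_1,\dots,\omega_k$ be a basis of $\mathbb F_{p^k}$ over $\mathbb F_p$ and put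
$$\mathcal N_{p,k}(z_1,\dots,z_k)=\prod_{\sigma=0}^{k-1}\bigl(z_1\omega_1^{p^\sigma}+\dots+z_k\omega_k^{p^\sigma}\bigr).$$
Frobenius permutes the factors, so the coefficients lie in $\mathbb F_p$. The form is homogeneous of degree $k$. At $z\in\mathbb F_p^k$ its value is the norm of $\sum z_i\omega_i$, which is zero only for $z=0$. So $F=\mathcal N_{p,k}(f_1,\dots,f_k)$ has degree $kd$ and does the job over $\mathbb F_p$.

**The same recipe over $\mathbb Z_4$.** A sensible first try is $F=G(f_1,f_2)$ for a polynomial $G$ over $\mathbb Z_4$. Suppose that $f_1,f_2$ take all pairs of values in $\{0,2\}$, as $f_1=x_1+x_2$, $f_2=y_1+y_2$ do. Then no $G$ works, of any degree. We need $G(0,0)=0$; let $\alpha,\beta$ be the coefficients of $z_1,z_2$ in $G$. All other terms vanish at $(2u,2w)$, because they carry a factor $4$. Hence $G(2u,2w)=2(\alpha u+\beta w)$ for $u,w\in\{0,1\}$. Being nonzero at $(1,0)$, $(0,1)$ and $(1,1)$ requires $\alpha$, $\beta$ and $\alpha+\beta$ to be odd, which is impossible.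

This does not refute the conjecture, because $F$ need not be a polynomial in $f_1,f_2$. If $X$ is the number of ones among $x_1,\dots,x_M$, then the elementary symmetric polynomial $\sum_{i<j}x_ix_j$ has degree $2$ and equals $\binom X2$. More generally, if the variables are split into $N$ blocks and $X_a$ counts the ones in block $a$, then every map of degree at most $D$ in the sense of Section 1, evaluated at $(X_1,\dots,X_N)$, is a polynomial of degree at most $D$ on the cube. So the binomial maps are available to us. The Observation says that even they do not suffice in degree $2$ for $f_1=\sum x_i$, $f_2=\sum y_j$ over $\mathbb Z_4$, provided that $F$ depends only on the two counts and the counts are unbounded. To refute the conjecture we must also treat an $F$ that is not symmetric. We do this twice: by hand for one small example, and then by Ramsey's theorem in general.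

## 3. A counterexample over $\mathbb Z_4$ with twelve variables

**Theorem 1.** Let $R=\mathbb Z_4$, $f_1=x_1+\dots+x_6$, $f_2=y_1+\dots+y_6$ (so $n=12$, $k=2$, $d=1$). No polynomial $F$ over $\mathbb Z_4$ of degree at most $2=kd$ satisfies: $F=0$ iff $f_1=f_2=0$ on $\{0,1\}^{12}$.

*Proof.* Suppose $F$ exists, in multilinear form. Since $F(0)=0$,
$$F=\sum_i a_ix_i+\sum_{i<j}b_{ij}x_ix_j+\sum_j a'_jy_j+\sum_{i<j}b'_{ij}y_iy_j+\sum_{i,j}c_{ij}x_iy_j,$$
and we set $b_{ji}=b_{ij}$. For $S,T\subseteq\{1,\dots,6\}$ put $q(S)=F(1_S,0)$, $q'(T)=F(0,1_T)$ and $c(S,T)=\sum_{i\in S,j\in T}c_{ij}$. Then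
$$F(1_S,1_T)=q(S)+q'(T)+c(S,T).\tag{1}$$
By hypothesis $q(S)=0$ iff $4$ divides $|S|$, that is, iff $|S|\in\{0,4\}$; likewise for $q'$.

In the Observation, $\Phi(2,0)$ and $\Phi(0,2)$ were elements of order $2$, hence equal to $2$, and the mixed term $b(2e_1,2e_2)$ vanished, so $\Phi(2,2)=2+2+0=0$. We now find the same three values without symmetry.

**Step 1: $q(P)=2$ for every 2-set $P$, and likewise for $q'$.** The purpose is to pin down the quadratic coefficients from the vanishing of $q$ on 4-sets. Let $i,i',j,j'$ be distinct and let $u,v$ be the two remaining indices. On the four 4-sets $\{i,j,u,v\}$, $\{i',j,u,v\}$, $\{i,j',u,v\}$, $\{i',j',u,v\}$ the value of $q$ is $0$. In the alternating sum, with signs $+,-,-,+$, all terms involving at most one of the two exchanged positions cancel, and there remains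
$$b_{ij}-b_{i'j}-b_{ij'}+b_{i'j'}=0 .$$
So $\mathrm d(i,i'):=b_{ij}-b_{i'j}$ does not depend on the choice of $j\notin\{i,i'\}$. Choosing $j$ outside $\{i,i',i''\}$ gives $\mathrm d(i,i')+\mathrm d(i',i'')=\mathrm d(i,i'')$. Put $\delta_1=0$ and $\delta_i=\mathrm d(i,1)$ for $i\ne1$. Then $\mathrm d(i,i')=\delta_i-\delta_{i'}$. Hence for fixed $j$ the number $b_{ij}-\delta_i$ is the same for all $i\neq j$; call it $\varepsilon_j$. From
$$\delta_i+\varepsilon_j=b_{ij}=b_{ji}=\delta_j+\varepsilon_i$$
we see that $\varepsilon_j-\delta_j$ is a constant $\beta$. Therefore $b_{ij}=\beta+\delta_i+\delta_j$ for all $i\ne j$.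

Now let $|S|=4$. There are six pairs in $S$, and each element lies in three of them, so in $\mathbb Z_4$
$$0=q(S)=\sum_{i\in S}a_i+6\beta+3\sum_{i\in S}\delta_i=\sum_{i\in S}(a_i-\delta_i)+2\beta .$$
Exchanging one element of $S$ for one outside shows that $a_i-\delta_i$ is a constant $\alpha$. Then $0=4\alpha+2\beta=2\beta$, so $\beta$ is even. Consequently
$$q(\{i,j\})=a_i+a_j+b_{ij}=2\alpha+\beta+2(\delta_i+\delta_j)$$
is even. It is nonzero because $|\{i,j\}|=2$, so it equals $2$. The same argument applies to $q'$.

**Step 2: a pair of 2-sets on which the mixed term vanishes.** For $|S|=|T|=4$ we have $f_1=f_2=0$ at $(1_S,1_T)$, so $F(1_S,1_T)=q(S)=q'(T)=0$, and (1) gives $c(S,T)=0$. Let $i\ne i'$ and $j\neq j'$. Choose a 3-set $S'$ avoiding $i,i'$ and a 3-set $T'$ avoiding $j,j'$. The alternating sum of $c$ over the four pairs $(S'\cup\{i\text{ or }i'\},\,T'\cup\{j\text{ or }j'\})$ gives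
$$c_{ij}-c_{i'j}-c_{ij'}+c_{i'j'}=0 .$$
(For $i=i'$ or $j=j'$ this is trivial.) With $i'=j'=1$ it says $c_{ij}=r_i+s_j$, where $r_i=c_{i1}$ and $s_j=c_{1j}-c_{11}$. By pigeonhole there are $P=\{i,i'\}$ with $r_i\equiv r_{i'}\pmod 2$ and $Q=\{j,j'\}$ with $s_j\equiv s_{j'}\pmod2$. Then
$$c(P,Q)=2(r_i+r_{i'})+2(s_j+s_{j'})=0\quad\text{in }\mathbb Z_4 ,$$
because both sums in parentheses are even. By (1) and Step 1, $F(1_P,1_Q)=2+2+0=0$. But $f_1(1_P)=2\neq0$, a contradiction. $\blacksquare$

So the conjecture is false. Two matters remain: what degree does suffice, and for which rings does degree $kd$ fail?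

## 4. The constant $c(R)$, the ranks $N_l$, and the full results

For a prime $p$ let $A_p$ be the $p$-primary part of $(R,+)$ and let $p^e$ be its exponent. The characteristic of $R$ is the additive order of $1$, and it kills every element, so it is the exponent of $(R,+)$; thus $p^e\,\|\operatorname{char}R$. The rank of a finite abelian $p$-group $G$ is its number of cyclic summands, which equals $\dim_{\mathbb F_p}$ of the subgroup of elements killed by $p$; in particular a subgroup has rank at most that of the group. Put
$$N_l=N_l(A_p)=\operatorname{rank}(p^{l-1}A_p),$$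
the number of cyclic summands of $A_p$ of order at least $p^l$. For $\mathbb Z_8\oplus\mathbb Z_2$, for instance, $N_1=2$ and $N_2=N_3=1$. Finally let
$$c(R)=\max_{p\mid\operatorname{char}R}\ \min\{\,e\,p^{e-1},\ p^e-1\,\},\qquad c(R)=1\text{ for }R=0 .$$
If $e=1$ the minimum is $1$; if $e\geq2$ it is at least $3$, since $ep^{e-1}\ge4$ and $p^e-1\ge3$. So $c(R)=1$ iff $\operatorname{char}R$ is square-free. Examples: $c(\mathbb Z_4)=\min\{4,3\}=3$ and $c(\mathbb Z_9)=\min\{6,8\}=6$.

**Theorem 2.** For every $R,n,k,d$ and all $f_1,\dots,f_k$ of degree $d$ over $R$ there is $F$ of degree at most $c(R)\,kd$ with $F=0$ iff all $f_i=0$. In particular the conjecture holds, for all $n,k,d$, whenever $\operatorname{char}R$ is square-free.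

**Theorem 3.** Let $e\ge2$ (that is, $p^2\mid\operatorname{char}R$) and $k\ge2$.

(a) For some $n$ there are $k$ linear polynomials over $R$ such that no $F$ of degree at most $p-1$ satisfies "$F=0$ iff all $f_i=0$".

(b) If $kN_l>N_{l-1}$ for some $l$ with $\lceil e/2\rceil<l\le e$, the same is true with "degree at most $p$".

Hence the conjecture fails for $R$ at $(k,d)$ when $k\ge2$ and $kd\le p-1$. It also fails when $k\ge2$, $kd\le p$ and the hypothesis of (b) holds. (Here $d\ge1$, so that linear polynomials have degree $d$. For $d=0$ the $f_i$ are constants, and $F=0$ or $F=1$ works.)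

**Theorem 4.** Let $A_2\cong\mathbb Z_4^{\,r}\oplus\mathbb Z_2^{\,s}$ with $r\ge1$. If $r=1$ or $s<2r$, the conjecture fails for $R$ at $k=2$, $d=1$.

**Corollary 1.** For $R=\mathbb Z_m$, the conjecture holds for all $n,k,d$ iff $m$ is square-free.

*Proof.* If $m$ is square-free, use Theorem 2. If $p^2\mid m$, then $A_p$ is cyclic of order $p^e$ with $e\ge2$, so $N_e=N_{e-1}=1$. Apply Theorem 3(b) with $k=2$, $d=1$, $l=e$: indeed $\lceil e/2\rceil<e$, $2N_e=2>1=N_{e-1}$, and $kd=2\le p$. $\blacksquare$

**Corollary 2.** If $|R|$ is odd, the conjecture holds for $R$ (all $n,k,d$) iff $\operatorname{char}R$ is square-free. More generally it fails whenever $p^2\mid\operatorname{char}R$ for some odd $p$.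

*Proof.* If $p$ is odd then $kd=2\le p-1$ for $k=2$, $d=1$, and Theorem 3(a) applies. The positive half is Theorem 2. $\blacksquare$

**Corollary 3.** No absolute constant repairs the conjecture. For $R=\mathbb Z_{p^2}$ and $k=2$, $d=1$, degree at least $p+1$ is sometimes necessary, while degree $4p$ always suffices.

*Proof.* Theorem 3(b) with $l=e=2$ excludes degree at most $p$ for some pair of linear polynomials, while $kd=2$ stays fixed as $p$ grows. On the other side $c(R)\le 2p$, so $c(R)kd\le4p$ in Theorem 2. $\blacksquare$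

The rings not settled by these theorems are those for which $p^2\nmid\operatorname{char}R$ for every odd $p$, $4\mid\operatorname{char}R$, and $A_2$ satisfies $N_{l-1}\ge2N_l$ for all $\lceil e/2\rceil<l\le e$; and additionally, when $e=2$, $r\ge2$ and $s\ge2r$. For example, $\mathbb Z_4^2\times\mathbb Z_2^4$ has $e=2$, $r=2$, $s=4$ and belongs to this family.

## 5. Base-$p$ digits and norm forms: proof of Theorem 2

Norm forms failed over $\mathbb Z_4$ because $\mathbb Z_4$ has zero divisors. The way around is to extract the base-$p$ digits of the values. Digits lie in the field $\mathbb F_p$, where norm forms work, and the price is the degree of the digit functions. Assume $R\neq0$.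

**Step 1: reduce to divisibility of integers.** Write $(R,+)=\bigoplus_l\mathbb Zg_l$ with $g_l$ of order $p_l^{e_l}$. Decomposing each coefficient of $f_i$ along the $g_l$, write $f_i=\sum_l g_lf_{i,l}$, where $f_{i,l}$ has degree at most $d$ and coefficients in $\{0,\dots,p_l^{e_l}-1\}$. On boolean inputs every monomial takes the value $0$ or $1$, so $f_{i,l}(x)$ is a nonnegative integer and $f_i(x)=\sum_lf_{i,l}(x)g_l$. Hence $f_i(x)=0$ iff $p_l^{e_l}\mid f_{i,l}(x)$ for all $l$.

**Step 2: express divisibility by digits.** Fix $l$ and write $p,\epsilon$ for $p_l,e_l$. By Lucas' theorem, for an integer $m\ge0$ the residue of $\binom m{p^j}$ mod $p$ is the $j$-th base-$p$ digit of $m$. So $p^\epsilon\mid m$ iff $\binom m{p^j}\equiv0\pmod p$ for $0\le j<\epsilon$. The function $x\mapsto\binom{f_{i,l}(x)}{p^j}$ is a polynomial over $\mathbb Q$ of degree at most $p^jd$; so is its multilinear form. By the Möbius formula of Section 2 the coefficients of that form are integer combinations of its values, hence integers. Let $y_{ij}$ be the reduction mod $p$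 of this multilinear form: a polynomial over $\mathbb F_p$ of degree at most $p^jd$, whose value at $x$ is the $j$-th digit of $f_{i,l}(x)$.

**Step 3: combine over $i$, then over $j$.** Put $h_j=\mathcal N_{p,k}(y_{1j},\dots,y_{kj})$. It has degree at most $kdp^j$ and vanishes at $x$ iff $y_{ij}(x)=0$ for all $i$. To combine the $h_j$ there are two ways:
$$1-\prod_{j<\epsilon}(1-h_j^{p-1})\qquad\text{and}\qquad\mathcal N_{p,\epsilon}(h_0,\dots,h_{\epsilon-1}).$$
Each vanishes at $x$ iff all $h_j(x)=0$: for the first, $h_j^{p-1}$ is $0$ or $1$ according as $h_j$ is zero or not. So each vanishes at $x$ iff $p^\epsilon\mid f_{i,l}(x)$ for all $i$. The first has degree at most $(p-1)kd\sum_{j<\epsilon}p^j=(p^\epsilon-1)kd$; the second has degree at most $\epsilon p^{\epsilon-1}kd$. Let $H_l$ be an integer lift, of the same degree bound, of the one with the smaller bound.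

**Step 4: assemble.** Put $F=\sum_lp_l^{e_l-1}H_l\,g_l$, a polynomial with coefficients in $R$. Then $F(x)=0$ iff $p_l^{e_l}\mid p_l^{e_l-1}H_l(x)$ for all $l$, iff $p_l\mid H_l(x)$ for all $l$, iff all $f_i(x)=0$. For fixed $p$ both $\epsilon p^{\epsilon-1}$ and $p^\epsilon-1$ are nondecreasing in $\epsilon$, so their minimum is too, and $\epsilon\le e$. Hence $\deg F\le c(R)kd$. $\blacksquare$

For $R=\mathbb Z_4$, $k=2$, $d=1$ this reads: $h_0$ has degree at most $2$, $h_1$ has degree at most $4$, and $F=2\bigl(1-(1-h_0)(1-h_1)\bigr)$ has degree at most $6$.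

## 6. From the cube to a lattice by Ramsey's theorem

We now prepare the negative results. Let $A_p=\bigoplus_{l=1}^m\mathbb Zg_l$ with $g_l$ of order $p^{e_l}$. Put $N=km$, index the coordinates of $\mathbb Z^N$ by pairs $a=(i,l)$ with $1\le i\le k$, $1\le l\le m$, and set
$$\Lambda=\{X\in\mathbb Z^N:\ p^{e_l}\mid X_{(i,l)}\ \text{for all } i,l\},\qquad\mathbb Z^N/\Lambda\cong A_p^{\,k}.$$
For $R=\mathbb Z_4$ and $k=2$ this is $N=2$, $\Lambda=4\mathbb Z^2$.

**Lemma 5.** Suppose that for every $n$ and every $k$ linear polynomials over $R$ there is $F$ of degree at most $D$ with $F=0$ iff all $f_i=0$. Then there is $\Phi:\mathbb Z^N\to A_p$ of degree at most $D$ with $\Phi^{-1}(0)=\Lambda$.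

With the Observation, this lemma already shows again that the conjecture fails for $\mathbb Z_4$, though with a huge number of variables.

*Proof.* Write $(R,+)=A_p\oplus A'$ with $h=|A'|$ coprime to $p$. Put $P=p^{e+D}$, $Q=h^{D+1}$, $M'=PQ$.

**Step 1: linear forms that count ones.** Fix an order of the coordinates, so that $a=1,\dots,N$. Let $M$ be large, take variables $x_{a,t}$ with $1\le a\le N$, $1\le t\le M$, and let
$$f_i=\sum_lg_l\sum_tx_{(i,l),t}.$$
Let $F$ be the polynomial given by the hypothesis, in multilinear form. Note $F(0)=0$.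

**Step 2: make the coefficients of $F$ symmetric.** Recall Ramsey's theorem: for given $\nu$, number of colors and target size, if $M$ is large enough then every coloring of the $\nu$-subsets of an $M$-element set has a subset of the target size all of whose $\nu$-subsets have one color. For $1\le\nu\le D$, color each $\nu$-subset $\{t_1<\dots<t_\nu\}$ of $[M]=\{1,\dots,M\}$ by the tuple, over all $\sigma\in[N]^\nu$, of the coefficients in $F$ of $x_{\sigma(1),t_1}\cdots x_{\sigma(\nu),t_\nu}$. There are finitely many colors, a number not depending on $M$. Applying Ramsey's theorem for $\nu=1,\dots,D$ in turn, each time inside the set just obtained, we find, for $M$ large, a set $H\subseteq[M]$ with $|H|=NM'$ on which all these colorings are constant.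

Split $H$ into consecutive intervals $H_1<\dots<H_N$ of size $M'$, and set $x_{a,t}=0$ unless $t\in H_a$. In a remaining monomial the indices $t$ are distinct, because the $H_a$ are disjoint. If the monomial has $m_a$ variables in block $a$, then listing its variables by increasing $t$ gives the sequence $\sigma=(1,\dots,1,2,\dots,2,\dots)$ with $m_a$ entries equal to $a$. So its coefficient depends only on $\mathbf m=(m_a)_a$; call it $c_{\mathbf m}\in R$. (With $N=2$, say, the colors record the coefficients of $x_{1,t}x_{2,t'}$ for $t<t'$ and for $t>t'$ separately. After the split only $t<t'$ occurs.) Let $X_a\in\{0,\dots,M'\}$ be the number of ones in block $a$. There are $\prod_a\binom{X_a}{m_a}$ monomials of type $\mathbf m$ with value $1$, so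
$$F=\sum_{|\mathbf m|\le D}c_{\mathbf m}\prod_a\binom{X_a}{m_a}.$$
At such a point $f_i=\sum_lX_{(i,l)}g_l$, so all $f_i$ vanish iff $X\in\Lambda$. Hence the displayed expression vanishes iff $X\in\Lambda$, for all $X\in\{0,\dots,M'\}^N$.

**Step 3: extend to $\mathbb Z^N$ and find periods.** The same formula defines a map $\hat F=(\Phi,\Phi'):\mathbb Z^N\to A_p\oplus A'$, and $\Phi$ has degree at most $D$. Let $q$ be a prime and $1\le i\le\nu\le D$. From $\binom{q^u}i=\frac{q^u}i\binom{q^u-1}{i-1}$ we get $v_q\binom{q^u}i\ge u-v_q(i)\ge u-\nu$ (with $v_q(0)=\infty$). By Vandermonde,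
$$\binom{X+q^u}\nu-\binom X\nu=\sum_{i=1}^\nu\binom{q^u}i\binom X{\nu-i},$$
and with $u=c+D$ every term is divisible by $q^c$. So $\binom X\nu$ mod $q^c$ has period $q^{c+D}$ for all $\nu\le D$. Since $p^e$ kills $A_p$, the map $\Phi$ has period $P=p^{e+D}$ in each coordinate. For a prime $q$ with $q^c\,\|\,h$, $c\ge1$, the $q$-part of $A'$ is killed by $q^c$, and $q^{c+D}$ divides $q^{c(D+1)}$, which divides $Q$. So $\Phi'$ has period $Q$ in each coordinate.

**Step 4: remove the part away from $p$.** Let $X\in\mathbb Z^N$. As $P$ and $Q$ are coprime, there is $X'\in\{0,\dots,PQ-1\}^N$ with $X'\equiv X\pmod P$ and $X'\equiv0\pmod Q$. Then $\Phi(X')=\Phi(X)$ and $\Phi'(X')=\Phi'(0)=0$, since $\hat F(0)=F(0)=0$. Also $X'\in\Lambda$ iff $X\in\Lambda$, because each $p^{e_l}$ divides $P$. As $X'$ lies in the range of Step 2, $\hat F(X')=0$ iff $X'\in\Lambda$. Therefore $\Phi(X)=0$ iff $\hat F(X')=0$ iff $X'\in\Lambda$ iff $X\in\Lambda$. $\blacksquare$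

## 7. Additivity on $p^j\mathbb Z^N$: proof of Theorem 3

This is the Observation for general $p$, $e$ and $k$. Set $D=p-1$ for (a) and $D=p$ for (b). Suppose the conclusion fails, so that every $k$ linear polynomials admit an $F$ of degree at most $D$. Take $\Phi$ from Lemma 5. Write $A=A_p$ and $j=\lceil e/2\rceil$. Since $e\ge2$ we have $1\le j\le e-1$.

**Step 1: $\varphi(t)=\Phi(p^jt)$ is additive.** Note $\Phi(0)=0$. For $t,t'\in\mathbb Z^N$ the expansion $E^{p^jt}-1=\sum_{\nu\ge1}\binom{p^j}\nu\Delta_t^\nu$ gives
$$\Phi(p^jt+p^jt')-\Phi(p^jt)-\Phi(p^jt')+\Phi(0)=\sum_{\nu,\nu'\ge1}\binom{p^j}\nu\binom{p^j}{\nu'}\bigl(\Delta_t^\nu\Delta_{t'}^{\nu'}\Phi\bigr)(0).$$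
Terms with $\nu+\nu'>D$ vanish. In the others $\nu+\nu'\le p$, so $1\le\nu,\nu'\le p-1$. For such $\nu$ the identity $\binom{p^j}\nu=\frac{p^j}\nu\binom{p^j-1}{\nu-1}$ shows $p^j\mid\binom{p^j}\nu$. So every surviving term carries a factor $p^{2j}$, which kills $A$ because $2j\ge e$. Hence $\varphi:\mathbb Z^N\to A$ is a homomorphism.

**Step 2: the size of its image.** The kernel of $\varphi$ is $\{t:p^jt\in\Lambda\}$. So the image is isomorphic to $p^j\mathbb Z^N/(p^j\mathbb Z^N\cap\Lambda)\cong p^j(\mathbb Z^N/\Lambda)\cong(p^jA)^k$.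

**Step 3: the room available for the image.** We have $\varphi(t)=\sum_{\nu=1}^D\binom{p^j}\nu(\Delta_t^\nu\Phi)(0)$. For $\nu<p$ the binomial is divisible by $p^j$. For $\nu=p$ it is divisible by $p^{j-1}$, by the same identity.

(a) If $D=p-1$, the image lies in $p^jA$. So $(p^jA)^k$ embeds in $p^jA$. Since $j<e$, $p^jA\ne0$, and with $k\ge2$ this contradicts the orders of the two groups.

(b) If $D=p$, the image lies in $p^{j-1}A$, so $(p^jA)^k$ embeds in $p^{j-1}A$. An embedding $G\to G'$ restricts to an embedding $p^uG\to p^uG'$. With $u=l-1-j$, for $j<l\le e$, we find that $(p^{l-1}A)^k$ embeds in $p^{l-2}A$. Comparing ranks, $kN_l\le N_{l-1}$ for all $j<l\le e$, contrary to the hypothesis of (b). $\blacksquare$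

## 8. Degree-two maps into $\mathbb Z_4^r\oplus\mathbb Z_2^s$: proof of Theorem 4

Where does the last argument stop? Take $R=\mathbb Z_4\times\mathbb Z_2$ and $k=2$. Here $N_2=1$ and $N_1=2$, so $kN_2=N_1$ and the hypothesis of Theorem 3(b) fails. The argument asks $(2A)^2\cong\mathbb Z_2^2$ to embed in the 2-torsion of $A$, which is $\mathbb Z_2^2$, and it does. In general for $\mathbb Z_4^r\oplus\mathbb Z_2^s$ it produces a contradiction only when $s<r$. To go further we use the values of $\Phi$ at all points, not only on $2\mathbb Z^N$. We write the statement "$\Phi$ vanishes only at the origin of a certain finite set" as an identity between polynomials over $\mathbb F_2$, and compare degrees.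

Suppose the conjecture holds for $R$ at $k=2$, $d=1$. Lemma 5 with $p=2$, $D=2$ and $A=A_2=\mathbb Z_4^r\oplus\mathbb Z_2^s$ gives $\Phi=(\Phi_0,\Phi_1):\mathbb Z^N\to\mathbb Z_4^r\oplus\mathbb Z_2^s$ of degree at most $2$, with $N=2r+2s$. Order coordinates so that $\mathbb Z^N=\mathbb Z^{2r}\oplus\mathbb Z^{2s}$, the $X$-part and the $U$-part, and
$$\Phi^{-1}(0)=\Lambda=4\mathbb Z^{2r}\oplus2\mathbb Z^{2s}.$$
Let $b(x,y)=\Phi(x+y)-\Phi(x)-\Phi(y)$, symmetric and bilinear by Section 1, and let $b_0$ be its $\mathbb Z_4^r$-component.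

**Step 1: how $\Phi$ changes under $x\mapsto x+2y$.** Let $\psi(y)=\Phi(2y)$. As $b(2y,2y')=4b(y,y')=0$, $\psi$ is additive. It vanishes at $y$ iff $2y\in\Lambda$, that is, iff the $X$-part $y_X$ is even. So $\psi$ induces an injective homomorphism from $\mathbb F_2^{2r}$ into the 2-torsion $2\mathbb Z_4^r\oplus\mathbb Z_2^s$ of $A$. Write it as $(2\lambda,\mu)$ with $\lambda:\mathbb F_2^{2r}\to\mathbb F_2^r$ and $\mu:\mathbb F_2^{2r}\to\mathbb F_2^s$ linear.

Let $B=b_0\bmod2$, a bilinear form on $V=\mathbb F_2^N$ with values in $\mathbb F_2^r$. It is alternating: $b_0(x,x)=\Phi_0(2x)-2\Phi_0(x)$, and $\Phi_0(2x)$ is even. From $\Phi(x+2y)=\Phi(x)+\psi(y)+2b(x,y)$ we read off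
$$\Phi_1(x+2y)=\Phi_1(x)+\mu(y_X),\qquad\Phi_0(x+2y)=\Phi_0(x)+2\bigl(\lambda(y_X)+B(x,y)\bigr).\tag{2}$$

**Step 2: $\Phi$ on $\{0,1\}^N$ as polynomials over $\mathbb F_2$.** For $v\in V$ let $\tilde v\in\{0,1\}^N$ be its lift. Adding the unit vectors one by one gives
$$\Phi(\tilde v)=\sum_av_a\Phi(e_a)+\sum_{a<b}v_av_b\,b(e_a,e_b).$$
So $\Phi_1(\tilde v)$ and $q(v):=\Phi_0(\tilde v)\bmod2$ are polynomials in $v$ over $\mathbb F_2$ of degree at most $2$. Write $\Phi_{0,i}(\tilde v)=q_i+2\zeta_i$ with $q_i,\zeta_i\in\{0,1\}$. To find the degree of the second digit $\zeta_i$, lift the coefficients to nonnegative integers: $\Phi_{0,i}(\tilde v)$ is the residue mod $4$ of an integer $w=\sum_\tau\hat c_\tau M_\tau$, where $M_\tau$ runs over the monomials $v_a$ and $v_av_b$ ($a<b$) with values in $\{0,1\}$. By Lucas $\zeta_i\equiv\binom w2\pmod2$, and by Vandermonde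
$$\binom w2=\sum_\tau\binom{\hat c_\tau}2M_\tau+\sum_{\tau<\tau'}\hat c_\tau\hat c_{\tau'}M_\tau M_{\tau'} .$$
So $\zeta_i$ has degree at most $4$. A monomial $v_av_bv_cv_d$ with $a<b<c<d$ arises only as a product of two quadratic monomials with disjoint supports, in three ways. The coefficient of $v_av_b$ in $w$ is congruent to $B_i(e_a,e_b)$ mod $2$. Hence the coefficient of $v_av_bv_cv_d$ in $\zeta_i$ is
$$B_i(e_a,e_b)B_i(e_c,e_d)+B_i(e_a,e_c)B_i(e_b,e_d)+B_i(e_a,e_d)B_i(e_b,e_c).\tag{3}$$
For example, if $B_i$ on four coordinates has $B_i(e_1,e_2)=B_i(e_3,e_4)=1$ and all other $B_i(e_a,e_b)$ with $a<b$ zero, the coefficient of $v_1v_2v_3v_4$ is $1$.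

**Step 3: a finite set of test points, and the polynomial identity.** We choose points $\tilde v+2y$ so that as many components of $\Phi_1$ as possible vanish automatically. Let $\rho=\operatorname{rank}\mu$, $K=\ker\mu$, $\kappa=\dim K=2r-\rho$, and let $C$ be a complement of $K$ in $\mathbb F_2^{2r}$. Composing $\Phi$ with an automorphism of $\mathbb Z_2^s$, which affects neither its zero set nor its degree, we may assume $\mu=(\mu_1,\dots,\mu_\rho,0,\dots,0)$ with $\mu_1,\dots,\mu_\rho$ independent. Then $(\mu_1,\dots,\mu_\rho)$ maps $C$ isomorphically to $\mathbb F_2^\rho$. Define $T(v)\in C$ by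
$$\mu_j(T(v))=\Phi_{1,j}(\tilde v),\qquad j\le\rho .$$
$T$ is a polynomial map of degree at most $2$ with $T(0)=0$. Let $t\in K$ have coordinates $t_1,\dots,t_\kappa$, and let $W:V\to\mathbb F_2^{2s}$ be any polynomial map, to be chosen later. Put
$$x(v,t)=\tilde v+2y,\qquad y\in\{0,1\}^N\text{ the lift of }(T(v)+t,\,W(v)).$$
Since $\Lambda\subseteq2\mathbb Z^N$, $x(v,t)\in\Lambda$ forces $v=0$. And $x(0,t)=2y$ has $y_X\equiv t$, so it lies in $\Lambda$ iff $t=0$; its $U$-part is even, whatever $W(0)$ is. So $\Phi(x(v,t))=0$ iff $(v,t)=(0,0)$.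

Now compute $\Phi(x(v,t))$ by (2). Its $\Phi_1$-components with $j\le\rho$ are $\Phi_{1,j}(\tilde v)+\mu_j(T(v))+\mu_j(t)=0$. Those with $j>\rho$ are $\Phi_{1,j}(\tilde v)$. Its $i$-th $\mathbb Z_4$-component is $q_i+2\zeta_i'$ in $\mathbb Z_4$, where, mod $2$,
$$\zeta_i'=\zeta_i(v)+\lambda_i(T(v)+t)+B_i\bigl(v,(T(v)+t,W(v))\bigr);$$
it vanishes iff $q_i=0$ and $\zeta_i'=0$. The indicator function of $(v,t)=(0,0)$ can thus be written in two ways, and as functions of $(v,t)$ over $\mathbb F_2$
$$\prod_{a}(1+v_a)\prod_b(1+t_b)=\prod_{j>\rho}\bigl(1+\Phi_{1,j}(\tilde v)\bigr)\prod_{i=1}^r(1+q_i)(1+\zeta_i').\tag{4}$$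
The left side is multilinear and contains the monomial $\prod_av_a\prod_bt_b$. We show in two rounds that the reduced form of the right side cannot.

**Step 4: $\kappa=0$; hence $s\ge\rho=2r$.** Take $W=0$. Ordinary degree does not decide the matter: the right side has degree at most $2(s-\rho)+2r+4r$, the left side has degree $N+\kappa=4r+2s-\rho$, and the bound exceeds this by $2r-\rho=\kappa\ge0$. So we weight the variables: each $v_a$ gets weight $1$ and each $t_b$ weight $2$.

The factors on the right of (4) then have weights at most $2$ for $1+\Phi_{1,j}(\tilde v)$, $2$ for $1+q_i$, and $4$ for $1+\zeta_i'$. In $\zeta_i'$ the terms $\lambda_i(T)$ and $\lambda_i(t)$ have weight at most $2$, and $B_i(v,(T,0))$ and $B_i(v,(t,0))$ have weight at most $3$. So the weight-4 part of $1+\zeta_i'$ comes only from $\zeta_i(v)$. The total weight is at most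
$$2(s-\rho)+2r+4r=2s+6r-2\rho=(2r+2s)+2(2r-\rho)=N+2\kappa,$$
which is exactly the weight of $\prod_av_a\prod_bt_b$. Reducing by $v_a^2=v_a$, $t_b^2=t_b$ lowers the weight of a monomial strictly. So monomials of weight $N+2\kappa$ in the reduced right side come only from products of the weight-2 parts of the $1+\Phi_{1,j}$ and $1+q_i$ and the weight-4 parts of the $1+\zeta'_i$. All these are free of $t$. If $\kappa>0$, the monomial $\prod_av_a\prod_bt_b$ therefore does not occur on the right, a contradiction. Hence $\kappa=0$, so $\rho=2r$, and $\rho\le s$ because $\mu$ maps into $\mathbb F_2^s$. This is impossible if $s<2r$, and Theorem 4 is proved in that case.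

**Step 5: the case $r=1$.** By Step 4 we have $\kappa=0$, $\rho=2\le s$, $N=2s+2$, and there are no variables $t$. With $W=0$ the degree bound on the right of (4) is $2(s-2)+2+4=N$, so there is still no contradiction. We gain one degree by choosing $W$ so that the degree-4 part of $\zeta_1'$ disappears. Write $\zeta=\zeta_1$, $\lambda=\lambda_1$, and recall that $B$ is now $\mathbb F_2$-valued.

Let $U\subset V$ be the $U$-part, with basis $(e_u)$ of $2s$ vectors, and put $\ell_u(v)=B(v,e_u)$, a linear form on $V$. By definition $B(v,(0,W))=\sum_uW_u\ell_u$. We want cubic $W_u$ with $\zeta+\sum_uW_u\ell_u$ of degree at most $3$.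

The algebra $\mathbb F_2[v]/(v_a^2)$ is the exterior algebra $\bigwedge V^*$. If $G,G'$ are multilinear of degrees at most $g,g'$, then the degree-$(g+g')$ part of the reduced product $GG'$ is the product in $\bigwedge V^*$ of the degree-$g$ part of $G$ and the degree-$g'$ part of $G'$, because a repeated variable lowers the degree. By (3), the degree-4 part of $\zeta$ is the element $\omega\in\bigwedge^4V^*$ that corresponds to the 4-linear form
$$(\alpha,\beta,\gamma,\delta)\mapsto B(\alpha,\beta)B(\gamma,\delta)+B(\alpha,\gamma)B(\beta,\delta)+B(\alpha,\delta)B(\beta,\gamma).\tag{5}$$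
This form is alternating: it is symmetric in its four arguments, and for $\alpha=\beta$ the first term is $0$ and the other two are equal.

Let $H=\{v\in V:\ell_u(v)=0\ \text{for all }u\}$. The restriction map $\bigwedge V^*\to\bigwedge H^*$ has as its kernel the ideal generated by the $\ell_u$. Indeed, the $\ell_u$ span the annihilator of $H$; choose a basis of $V^*$ that extends a basis of this span. The basis monomials that contain none of the spanning elements restrict to a basis of $\bigwedge H^*$, and the other monomials restrict to $0$.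

We claim $\omega|_H=0$. For $h\in H$ and $u'\in U$, $B(h,u')$ is a combination of the $\ell_u(h)$, so it is $0$. Thus $H\cap U$ lies in the radical of $B|_H$. Moreover $\dim H/(H\cap U)\le\dim V/U=2r=2$. So on $H$ the form (5) is induced from an alternating 4-linear form on a space of dimension at most $2$. Four vectors there are linearly dependent, so that form is zero. This proves the claim.

Hence $\omega$ lies in the ideal generated by the $\ell_u$. Taking components of degree $4$, $\omega=\sum_uw_u\ell_u$ with $w_u\in\bigwedge^3V^*$. Let $W_u$ be the squarefree cubic polynomial corresponding to $w_u$, and let $W=(W_u)_u$. The degree-4 part of the reduced form of $\zeta+\sum_uW_u\ell_u$ is $\omega+\sum_uw_u\ell_u=0$, so this sum has reduced degree at most $3$. Since $\lambda(T)$ has degree at most $2$ and $B(v,(T,0))$ degree at most $3$,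
$$\zeta_1'=\zeta+\lambda(T)+B(v,(T,0))+\sum_uW_u\ell_u$$
has reduced degree at most $3$. The right side of (4) now has degree at most
$$2(s-2)+2+3=2s+1<2s+2=N,$$
whereas the left side $\prod_a(1+v_a)$ has degree $N$. Since the multilinear form of a function is unique, this is a contradiction. $\blacksquare$
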